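\title{Counterexamples to a conjecture of Nash-Williams\\ on degree sequences of Hamiltonian digraphs}

\begin{abstract}
Nash-Williams conjectured in 1975 that a strong digraph is Hamiltonian if its
ordered outdegree and indegree sequences satisfy a pair of conditions under
which many small outdegrees force many large indegrees, and vice versa. We
show that the conjecture is false. There is a counterexample of order $6$ with
both degree sequences equal to $2,2,2,4,4,4$, and for every $n\ge 6$ there is
a $2$-strong counterexample of order $n$ whose two degree sequences coincide.
The obstruction is the sign of a permutation of three elements. We also show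
that the conjecture holds for every order $n\le 5$, and that for every order
its hypotheses force a spanning set of disjoint cycles.
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

A \emph{digraph} $D$ is a finite directed graph without loops or multiple
arcs; two opposite arcs $xy$ and $yx$ are allowed. Its vertex set is $V$, and
its order $n=|V|$ is always at least $2$. We write $x\to y$ if $xy$ is an arc.
The sets $N^+(v)=\{w: v\to w\}$ and $N^-(v)=\{w : w\to v\}$ consist of the
out-neighbors and the in-neighbors of $v$; their sizes are the
\emph{outdegree} $d^+(v)$ and the \emph{indegree} $d^-(v)$, together called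
the \emph{semidegrees} of $v$. For $W\subseteq V$ we write $D[W]$ for the
subdigraph induced by $W$, and a digraph is \emph{complete} if it has all
$n(n-1)$ possible arcs. Paths and cycles are directed, and $xyx$ counts as a
cycle of length $2$. The digraph $D$ is \emph{strong} if it has a path from
$x$ to $y$ for every ordered pair of vertices $x,y$, and \emph{$2$-strong} if
it is strong and remains strong after the deletion of any one vertex. In a
strong digraph all semidegrees are at least $1$. Finally, $D$ is
\emph{Hamiltonian} if it has a cycle through all $n$ vertices.

Let $d_1^+\le\dots\le d_n^+$ be the outdegrees and $d_1^-\le\dots\le d_n^-$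
the indegrees of the vertices of $D$ in nondecreasing order. The two orderings
are independent and need not list the vertices in the same order. We consider
the condition
\begin{equation}\label{eq:NW}\tag{NW}
d_k^+\le k\ \Rightarrow\ d_{n-k}^-\ge n-k
\quad\text{and}\quad
d_k^-\le k\ \Rightarrow\ d_{n-k}^+\ge n-k
\quad\text{for all } 1\le k<\frac n2,
\end{equation}
where $k$ runs over integers. The following conjecture is recorded in the
survey~\cite{survey}.

\medskip
\noindent\textbf{Conjecture} (Nash-Williams, 1975)\textbf{.}
\emph{Every strong digraph that satisfies \eqref{eq:NW} is Hamiltonian.}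
\medskip

It is convenient to read \eqref{eq:NW} as a statement about numbers of
vertices. The inequality $d_k^+\le k$ says that at least $k$ vertices have
outdegree at most $k$, and $d^-_{n-k}\ge n-k$ says that at least $k+1$
vertices have indegree at least $n-k$. So the first implication allows many
vertices that are hard to leave only if there are many vertices that are easy
to enter, and the second implication is the same with the directions
exchanged. Reversing all arcs of $D$ exchanges the two degree sequences; it
preserves \eqref{eq:NW}, strong connectivity and all cycles. We refer to this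
symmetry as \emph{reversal}.

If all semidegrees are at least $n/2$, then \eqref{eq:NW} holds vacuously,
and a strong digraph of this kind is Hamiltonian by Meyniel's theorem
(Theorem~\ref{thm:meyniel} below). The conjecture asks how far small
semidegrees can be tolerated. Two examples show that none of its hypotheses
is idle.

\begin{example}\label{ex:cut}
Fix $k$ with $1\le k<n/2$ and split the vertex set into $I,S,T$ with
$|I|=|S|=k$ and $|T|=n-2k\ge1$. Join by both arcs all pairs inside $S\cup T$
and all pairs with one vertex in $I$ and one in $S$. This digraph is strong.
It is not Hamiltonian: deleting $S$ from a Hamiltonian cycle would leave at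
most $k$ paths, but without $S$ the digraph falls into $k+1$ pieces, namely
$T$ and the single vertices of $I$, with no arcs between them. Both degree
sequences consist of $k$ terms $k$, then $n-2k$ terms $n-k-1$, then $k$ terms
$n-1$. At the index $k$ condition \eqref{eq:NW} fails by exactly one, since
$d_k^\pm=k$ and $d_{n-k}^\pm=n-k-1$. At every other index $j$ it holds
vacuously, since $d_j^\pm=k>j$ for $j<k$, and $d_j^\pm=n-k-1\ge n-j>j$ for
$k<j<n/2$. So no index $k$ can be left out of \eqref{eq:NW}, and the bound
$n-k$ cannot be lowered in both implications at once.
\end{example}

\begin{example}\label{ex:notstrong}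
Let $n=2m\ge4$. Take two complete digraphs of order $m$ and add all arcs from
the first to the second. Both degree sequences consist of $m$ terms $m-1$ and
$m$ terms $2m-1$. Condition \eqref{eq:NW} is vacuous for $k<m-1$, and for
$k=m-1$ it holds because $d^\pm_{m+1}=2m-1\ge m+1$. The digraph is not strong,
hence not Hamiltonian. So strong connectivity has to be assumed separately.
\end{example}

Condition \eqref{eq:NW} is thus exactly strong enough to exclude the digraphs
of Example~\ref{ex:cut}, where a small set separates too many pieces. It also
excludes a second counting obstruction, a set of vertices with too few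
possible successors. A \emph{$1$-factor} of $D$ is a set of vertex-disjoint
cycles that together contain all vertices; a Hamiltonian cycle is a
$1$-factor with a single cycle.

\begin{theorem}\label{thm:factor}
For every $n$, every strong digraph of order $n$ that satisfies \eqref{eq:NW}
has a $1$-factor.
\end{theorem}

With both obstructions out of the way one would guess that the conjecture is
true, and for the smallest orders it is. From order $6$ on it fails.

\begin{theorem}\label{thm:counter}
For every $n\ge6$ there is a $2$-strong digraph $D_n$ of order $n$ that
satisfies \eqref{eq:NW} and is not Hamiltonian. Moreover, its indegree and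
outdegree sequences coincide.
\end{theorem}

\begin{theorem}\label{thm:small}
For $2\le n\le5$, every strong digraph of order $n$ that satisfies
\eqref{eq:NW} is Hamiltonian. Hence the conjecture holds for order $n$ if and
only if $n\le5$.
\end{theorem}

We prove Theorem~\ref{thm:factor} first, in Section~\ref{sec:factor}, because
its proof shows where a counterexample should be sought.
Section~\ref{sec:six} treats the digraph $D_6$, which contains the main idea,
and Section~\ref{sec:all} reduces the digraphs $D_n$ with $n\ge7$ to it.
Section~\ref{sec:small} proves Theorem~\ref{thm:small}; it is independent of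
the rest and is the only place where a proof uses Meyniel's theorem.

\section{Hall's condition and $1$-factors}\label{sec:factor}

Sending each vertex to its successor on its cycle identifies the $1$-factors
of $D$ with the bijections $\sigma\colon V\to V$ such that $v\to\sigma(v)$
for all $v$; the cycles of the permutation $\sigma$ have length at least $2$
because $D$ has no loops. Such a bijection is a perfect matching in the
bipartite graph whose two classes are copies of $V$ and in which $v$ in the
first copy is joined to $w$ in the second when $v\to w$. Hall's theorem states
that a finite bipartite graph with classes of equal size has a perfect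
matching if and only if every subset $A$ of the first class has at least
$|A|$ neighbors. So $D$ has a $1$-factor if and only if
$|N^+(A)|\ge|A|$ for all $A\subseteq V$, where
$N^+(A)=\bigcup_{v\in A}N^+(v)$.

A set $A$ that violates this inequality produces small outdegrees on $A$ and,
at the same time, small indegrees outside $N^+(A)$. This accounts for the
coupling of outdegrees with indegrees in \eqref{eq:NW}.

\begin{proof}[Proof of Theorem~\ref{thm:factor}]
Suppose that $D$ has no $1$-factor, and let $A\subseteq V$ satisfy
$|N^+(A)|<|A|$. Put $a=|A|$ and $b=n+1-a$, so that $1\le a,b\le n$. At least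
$b$ vertices lie outside $N^+(A)$; let $B$ be a set of exactly $b$ of them.
There is no arc from $A$ to $B$. Hence each of the $a$ vertices of $A$ has
outdegree at most $n-b=a-1$, and each of the $b$ vertices of $B$ has indegree
at most $n-a=b-1$:
\[
d_a^+\le a-1,\qquad d_b^-\le b-1 .
\]
Since $(a-1)+(b-1)=n-1$, one of $a-1$ and $b-1$ is less than $n/2$. Reversal
exchanges the roles of $A$ and $B$, so we may assume that $k=a-1<n/2$. Since
$D$ is strong, $1\le d_a^+\le k$. Now $d_k^+\le d_{k+1}^+=d_a^+\le k$, so
\eqref{eq:NW} gives $d^-_{n-k}\ge n-k$. As $n-k=b$, this reads $d_b^-\ge b$,
a contradiction.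
\end{proof}

\begin{remark}
Strong connectivity was used only to obtain $k\ge1$, that is, to exclude a
semidegree $0$. For $n\ge3$ this already follows from \eqref{eq:NW}: if
$d^+(v)=0$, the case $k=1$ requires two vertices of indegree $n-1$, and one
of them differs from $v$ and would receive an arc from $v$. For $n=2$, where
\eqref{eq:NW} is empty, a single arc shows that the hypothesis is needed.
\end{remark}

\section{A counterexample of order six}\label{sec:six}

By Theorem~\ref{thm:factor} a counterexample has $1$-factors, and every one
of them must be disconnected. To control all $1$-factors at once, we make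
Hall's condition tight. If $|N^+(X)|=|X|$, then every $1$-factor maps $X$
bijectively onto $Y=N^+(X)$, and no arc that enters $Y$ from outside $X$ lies
on a $1$-factor. Such arcs can therefore be added freely: they raise the
degrees and create no Hamiltonian cycle. In the smallest design of this kind
$V$ is the disjoint union of $X$ and $Y$, the set $Y$ induces a complete
digraph, and a $1$-factor consists of a perfect matching from $X$ to $Y$ and
a perfect matching from $Y$ to $X$.

Let $D_6$ have vertex set $X\cup Y$ with $X=\{x_1,x_2,x_3\}$ and
$Y=\{y_1,y_2,y_3\}$, and arcs
\[
x_i\to y_j\ \ (i\ne j),\qquad y_i\to y_j\ \ (i\ne j),\qquad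
y_1\to x_1,x_3,\quad y_2\to x_2,x_3,\quad y_3\to x_1,x_2 .
\]
In each direction between $X$ and $Y$ all arcs are present except those of
one perfect matching (Figure~\ref{fig:D6}). From $X$ to $Y$ the missing arcs
are $x_iy_i$. From $Y$ to $X$ they are $y_jx_{\tau(j)}$, where $\tau$ is the
transposition $(1\,2)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\foreach \i in {1,2,3}{
  \node[circle,draw,inner sep=1.5pt] (a\i) at (1.5*\i,2) {$x_{\i}$};
  \node[circle,draw,inner sep=1.5pt] (b\i) at (1.5*\i,0) {$y_{\i}$};
  \node[circle,draw,inner sep=1.5pt] (c\i) at (5.5+1.5*\i,2) {$x_{\i}$};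
  \node[circle,draw,inner sep=1.5pt] (d\i) at (5.5+1.5*\i,0) {$y_{\i}$};
}
\foreach \i/\j in {1/2,1/3,2/1,2/3,3/1,3/2} \draw[->] (a\i) -- (b\j);
\foreach \i in {1,2,3} \draw[dotted] (a\i) -- (b\i);
\foreach \j/\i in {1/1,1/3,2/2,2/3,3/1,3/2} \draw[->] (d\j) -- (c\i);
\foreach \j/\i in {1/2,2/1,3/3} \draw[dotted] (d\j) -- (c\i);
\end{tikzpicture}
\caption{The digraph $D_6$ on $X=\{x_1,x_2,x_3\}$ and $Y=\{y_1,y_2,y_3\}$.
Left: its arcs from $X$ to $Y$. Right: its arcs from $Y$ to $X$. Dotted lines
mark the missing arcs, which form the identity matching on the left and the
transposition $(1\,2)$ on the right. All six arcs inside $Y$ are present and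
not drawn; there are no arcs inside $X$.}
\label{fig:D6}
\end{figure}

Each $x_i$ has outdegree $2$ and indegree $2$. Each $y_j$ has two
out-neighbors and two in-neighbors in each of $X$ and $Y$, so both its
semidegrees are $4$. Both degree sequences are $2,2,2,4,4,4$. Condition
\eqref{eq:NW} concerns $k=1$ and $k=2$. For $k=1$ it is vacuous because
$d_1^\pm=2>1$. For $k=2$ it requires $d_4^\pm\ge4$, which holds. So $D_6$
satisfies \eqref{eq:NW}.

Let us try to build a Hamiltonian cycle by hand. Choose the matching
$x_1y_2,\ x_2y_3,\ x_3y_1$ from $X$ to $Y$. If $y_1$ is followed by $x_1$,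
then $y_3$ must be followed by $x_2$ and $y_2$ by $x_3$, and we obtain the
cycles $x_1y_2x_3y_1x_1$ and $x_2y_3x_2$. If $y_1$ is followed by $x_3$, then
$y_2$ must be followed by $x_2$ and $y_3$ by $x_1$, and we obtain
$x_1y_2x_2y_3x_1$ and $x_3y_1x_3$. The reason for the failure is parity.
Recall that of the six permutations of $\{1,2,3\}$ the identity and the two
$3$-cycles are even, the three transpositions are odd, and the sign is
multiplicative. The permutations without a fixed point are exactly the two
$3$-cycles, so \emph{they are all even}.

\begin{lemma}\label{lem:six}
Every $1$-factor of $D_6$ consists of a cycle of length $2$ and a cycle of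
length $4$. In particular, $D_6$ is not Hamiltonian.
\end{lemma}

\begin{proof}
Let $\sigma$ be the successor bijection of a $1$-factor. All out-neighbors of
vertices of $X$ lie in $Y$ and $|X|=|Y|$, so $\sigma(X)=Y$, and therefore
$\sigma(Y)=X$. Define permutations $\pi,\rho$ of $\{1,2,3\}$ by
$\sigma(x_i)=y_{\pi(i)}$ and $\sigma(y_j)=x_{\rho(j)}$. Since $x_iy_i$ is not
an arc, $\pi$ has no fixed point, so $\pi$ is even. Since $y_jx_{\tau(j)}$ is
not an arc, $\rho(j)\ne\tau(j)$ for all $j$, so $\tau^{-1}\rho$ has no fixed
point and is even; as $\tau$ is odd, $\rho$ is odd. Hence $\rho\pi$ is odd,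
that is, a transposition, with one orbit of size $1$ and one of size $2$.
Because $\sigma^2(x_i)=x_{\rho(\pi(i))}$ and every cycle of $\sigma$
alternates between $X$ and $Y$, an orbit of $\rho\pi$ of size $\ell$
corresponds to a cycle of $\sigma$ of length $2\ell$.
\end{proof}

The digraph $D_6$ is $2$-strong by Lemma~\ref{lem:strong} below, so it
disproves the conjecture.

\begin{remark}
The degrees do not see the sign of $\tau$. If $\tau$ is replaced by the
identity, both degree sequences remain $2,2,2,4,4,4$, every arc has its
opposite arc, and $x_1y_2x_3y_1x_2y_3x_1$ is a Hamiltonian cycle. What $D_6$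
exploits is that in a digraph the matching missing from $X$ to $Y$ and the
matching missing from $Y$ to $X$ can be chosen independently.
\end{remark}

\section{Counterexamples of every larger order}\label{sec:all}

Enlarging $X$ and $Y$ does not carry the argument to other orders. With
$|X|=|Y|=m\ge2$ and one perfect matching missing in each direction, the
semidegrees are $m-1$ on $X$ and $2m-2$ on $Y$, and \eqref{eq:NW} at $k=m-1$
requires $2m-2\ge m+1$, that is, $m\ge3$. But for $m\ge4$ there are
permutations without fixed points of both signs, for instance an $m$-cycle
and the product of a transposition with a disjoint $(m-2)$-cycle. The parity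
argument needs $m=3$. So we keep $X$, $Y$ and the arcs leaving $X$, and add
new vertices.

Condition \eqref{eq:NW} then dictates much of the construction. Let $n\ge7$
and $N^+(x_i)=Y\setminus\{y_i\}$. Since $d_3^+\le 2$, the indices $k=2$ and
$k=3$ require three vertices of indegree at least $n-2$ and four of indegree
at least $n-3$. A new vertex receives no arc from $X$ and has indegree at
most $n-4$. A vertex of $X$ receives no arc from the other two and has
indegree at most $n-3$. So the three vertices of indegree at least $n-2$ are
$y_1,y_2,y_3$, and the fourth vertex lies in $X$ and receives an arc from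
every vertex outside $X$. We give this role to $x_3$. The difficulty is that
the arc $y_3x_3$ is now present, although its absence was essential in
Lemma~\ref{lem:six}. The remedy is to split $x_3$ in two. The vertex $x_3$
keeps its two out-neighbors, a new vertex $u$ takes over its two
in-neighbors, and the remaining new vertices are placed so that a Hamiltonian
cycle has to visit them between $u$ and $x_3$.

For $n\ge7$ let $D_n$ have vertex set $V=X\cup Y\cup\{u\}\cup M$, where $X$
and $Y$ are as before and $M$ is a set of $n-7$ further vertices. Put
$U=\{x_1,x_2,u\}$. The arcs of $D_n$ are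
\begin{enumerate}
\item[(a)] $x_i\to y_j$ for all $i\ne j$;
\item[(b)] $y_1\to x_1,u$;\quad $y_2\to x_2,u$;\quad $y_3\to x_1,x_2$;
\item[(c)] $v\to w$ for all distinct $v\in V\setminus X$ and
$w\in V\setminus U$.
\end{enumerate}
The three types are disjoint. The arcs leaving $X$ are exactly those of
type~(a), and the arcs entering $U$ are exactly those of type~(b); every
other pair of vertices carries all arcs that these two rules allow. If we put
$u=x_3$ and $M=\emptyset$, then $U=X$, type~(c) consists of the arcs inside
$Y$, and (a)--(c) define $D_6$. We use this convention for $n=6$ in the next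
lemma.

\begin{lemma}\label{lem:strong}
For every $n\ge6$ the digraph $D_n$ is $2$-strong.
\end{lemma}

\begin{proof}
The set $Y$ is disjoint from $X$ and from $U$, so it induces a complete
digraph by~(c). Let $v\notin Y$. If $v\in X$, then $v$ has two out-neighbors
in $Y$ by~(a), and otherwise three by~(c). If $v\in U$, then $v$ has two
in-neighbors in $Y$ by~(b), and otherwise three by~(c). Delete at most one
vertex and let $Y'$ be what remains of $Y$. Then $Y'$ induces a complete
digraph, and every remaining vertex outside $Y'$ still has an out-neighbor
and an in-neighbor in $Y'$. So every remaining vertex can reach every other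
one through $Y'$.
\end{proof}

\begin{lemma}\label{lem:degrees}
For $n\ge7$ both degree sequences of $D_n$ equal
\[
2,\ 2,\ 2,\ \underbrace{n-4,\ \dots,\ n-4}_{n-7},\ n-3,\ n-2,\ n-2,\ n-2,
\]
and $D_n$ satisfies \eqref{eq:NW}.
\end{lemma}

\begin{proof}
The vertices of $X$ have outdegree $2$. A vertex $v\notin X$ sends arcs of
type~(c) to all vertices of $V\setminus U$ other than itself, and
$|V\setminus U|=n-3$; this gives $n-3$ arcs for $v=u$ and $n-4$ arcs for
$v\in Y\cup M$. Each $y_j$ sends two further arcs of type~(b). In the same
way, the vertices of $U$ have indegree $2$, a vertex $w\notin U$ receives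
arcs of type~(c) from all vertices of $V\setminus X$ other than itself, which
gives $n-3$ arcs for $w=x_3$ and $n-4$ arcs for $w\in Y\cup M$, and each
$y_j$ receives two further arcs of type~(a). In summary:
\[
\begin{array}{c|ccccc}
 & x_1,x_2 & x_3 & u & M & Y\\ \hline
d^+ & 2 & 2 & n-3 & n-4 & n-2\\
d^- & 2 & n-3 & 2 & n-4 & n-2
\end{array}
\]
The two rows differ only by exchanging the entries of $x_3$ and $u$, and both
give the stated sequence, which we denote by $d_1\le\dots\le d_n$.

For $k=1$ condition \eqref{eq:NW} is vacuous because $d_1=2$. For $k=2$ it
holds because $d_{n-2}=n-2$, and for $k=3$ because $d_{n-3}=n-3$. An index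
$k$ with $4\le k<n/2$ exists only if $n\ge9$; then
$d_k\ge d_4=n-4>n/2>k$, and the condition is vacuous.
\end{proof}

\begin{lemma}\label{lem:nonham}
For $n\ge7$ the digraph $D_n$ is not Hamiltonian.
\end{lemma}

\begin{proof}
Suppose that $C$ is a Hamiltonian cycle of $D_n$. Hall's condition is tight
in both directions. The successors on $C$ of the three vertices of $X$ are
three distinct vertices of $Y$, hence all of $Y$. The predecessors on $C$ of
the three vertices of $U$ are three distinct vertices of $Y$, hence again all
of $Y$. So on $C$ a vertex is followed by a vertex of $Y$ if and only if it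
lies in $X$, and it is followed by a vertex of $U$ if and only if it lies in
$Y$.

A vertex of $\{u\}\cup M$ lies neither in $X$ nor in $Y$, so its successor
lies in $V\setminus(Y\cup U)=M\cup\{x_3\}$. Starting from $u$, the cycle $C$
therefore runs through vertices of $M$ until it arrives at $x_3$; let $P$ be
this segment from $u$ to $x_3$. From $x_3$ the cycle goes to a vertex of $Y$
and then to a vertex of $U$. If that vertex is $x_1$ or $x_2$, it lies in $X$
and the same two steps follow again. So between $x_3$ and its return to $u$
the cycle alternates between $Y$ and $\{x_1,x_2\}$ and meets no vertex of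
$M$. Consequently $P$ contains all of $M$, and the rest of $C$ contains $Y$,
$x_1$ and $x_2$.

Contract $P$ to a single vertex named $x_3$. The result is a cyclic ordering
of $X\cup Y$, and we check that consecutive vertices form arcs of $D_6$. The
arcs of $C$ leaving $X$ have type~(a), and the arcs of $C$ entering $x_1$ and
$x_2$ have type~(b); all of these are arcs of $D_6$. The arc of $C$ entering
$u$ is $y_1u$ or $y_2u$, and it becomes $y_1x_3$ or $y_2x_3$, again an arc of
$D_6$. So $D_6$ is Hamiltonian, contrary to Lemma~\ref{lem:six}.
\end{proof}

The proof shows how the arc $y_3x_3$ is neutralized: the predecessor of $x_3$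
on $C$ lies in $\{u\}\cup M$, so no arc from $Y$ to $x_3$ can be used.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The digraph $D_n$ is $2$-strong by Lemma~\ref{lem:strong}. For $n=6$ the
degree sequences and \eqref{eq:NW} were checked in Section~\ref{sec:six}, and
Lemma~\ref{lem:six} excludes a Hamiltonian cycle. For $n\ge7$ the same is
done by Lemmas~\ref{lem:degrees} and~\ref{lem:nonham}.
\end{proof}

\begin{remark}
Deleting $y_2$ and $y_3$ from $D_n$ leaves $x_1$ without out-neighbors, so
$D_n$ does not stay strong after the deletion of two vertices. We make no
claim about digraphs that do ($3$-strong digraphs).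
\end{remark}

\section{Orders at most five}\label{sec:small}

Two distinct vertices $x,y$ are \emph{nonadjacent} if neither $xy$ nor $yx$
is an arc. Write $d(v)=d^+(v)+d^-(v)$.

\begin{theorem}[Meyniel \cite{meyniel}]\label{thm:meyniel}
Let $D$ be a strong digraph of order $n\ge2$ such that $d(x)+d(y)\ge 2n-1$
for every pair of distinct nonadjacent vertices $x,y$. Then $D$ is
Hamiltonian.
\end{theorem}

If all semidegrees are at least $2$, then $d(x)+d(y)\ge8$. This meets
Meyniel's bound for $n\le4$ and misses it by one for $n=5$, where the
equality case is rigid enough to be settled directly. If some semidegree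
equals $1$, Meyniel's theorem may be far from applicable, but then
\eqref{eq:NW} with $k=1$ fixes most arcs of the digraph. We treat the two
situations in turn.

\begin{lemma}\label{lem:two}
Let $D$ be a strong digraph of order $n\le5$ that satisfies \eqref{eq:NW} and
has all semidegrees at least $2$. Then $D$ is Hamiltonian.
\end{lemma}

\begin{proof}
For $n\le4$ we have $d(x)+d(y)\ge8>2n-1$ for all $x,y$, and
Theorem~\ref{thm:meyniel} applies. Let $n=5$. By Theorem~\ref{thm:meyniel} we
may assume that there are nonadjacent vertices $x,y$ with $d(x)+d(y)\le8$.
Then all four semidegrees of $x$ and $y$ equal $2$. Thus $d_2^+\le2$ and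
$d_2^-\le2$, and \eqref{eq:NW} with $k=2$ gives three vertices of indegree at
least $3$ and three vertices of outdegree at least $3$. In both cases these
are the three vertices of $W=V\setminus\{x,y\}$.

All neighbors of $x$ and of $y$ lie in $W$, so there are $a,b,a',b'\in W$
with
\[
N^+(x)=W\setminus\{a\},\quad N^+(y)=W\setminus\{b\},\quad
N^-(x)=W\setminus\{a'\},\quad N^-(y)=W\setminus\{b'\}.
\]
The vertex $a$ receives no arc from $x$ and has indegree at least $3$, so it
receives arcs from $y$ and from both other vertices of $W$. In particular
$a\ne b$. With $x$ and $y$ exchanged, $b$ receives arcs from both other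
vertices of $W$. The vertex $a'$ sends no arc to $x$ and has outdegree at
least $3$, so it sends arcs to $y$ and to both other vertices of $W$. In
particular $a'\ne b'$. Let $c$ be the vertex with $W=\{a,b,c\}$.

Since $x$ and $y$ are nonadjacent, we look for a cycle $w_1xw_2yw_3w_1$ with
$\{w_1,w_2,w_3\}=W$. In the sequence $a\,x\,b\,y\,c\,a$ the arcs $xb$, $yc$,
$ca$ are present, so it is a Hamiltonian cycle unless $a'=a$ or $b'=b$. In
the sequence $b\,x\,c\,y\,a\,b$ the arcs $xc$, $ya$, $ab$ are present, so it
is a Hamiltonian cycle unless $a'=b$ or $b'=c$. Suppose that both fail. If
$b'=b$, then $b'\ne c$, so $a'=b=b'$, which is impossible. Hence $a'=a$, so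
$a'\ne b$, and $b'=c$. Then $c\,x\,b\,y\,a\,c$ is a Hamiltonian cycle:
$c\to x$ because $c\ne a'$, $x\to b$ because $b\ne a$, $b\to y$ because
$b\ne b'$, $y\to a$ because $a\ne b$, and $a\to c$ because $a=a'$.
\end{proof}

\begin{lemma}\label{lem:one}
Let $D$ be a strong digraph of order $n\in\{3,4,5\}$ that satisfies
\eqref{eq:NW} and has a semidegree equal to $1$. Then $D$ is Hamiltonian.
\end{lemma}

\begin{proof}
By reversal we may assume that $d_1^+=1$. Condition \eqref{eq:NW} with $k=1$
gives two vertices $s,t$ of indegree $n-1$. Put $W=V\setminus\{s,t\}$. Every
vertex of $W$ sends arcs to both $s$ and $t$, so a vertex of outdegree $1$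
lies in $\{s,t\}$; let it be $s$. Since $t$ receives an arc from every other
vertex, $N^+(s)=\{t\}$. Therefore
\begin{equation}\label{eq:inW}
N^-(w)\subseteq\{t\}\cup W\setminus\{w\}\qquad\text{for all } w\in W,
\end{equation}
and $t$ has an out-neighbor in $W$, because $D$ is strong and some arc must
enter $W$. A Hamiltonian cycle has to use the arc $st$ and can return to $s$
from any vertex of $W$. So call a path $w_1\cdots w_{n-2}$ through all
vertices of $D[W]$ \emph{good} if $t\to w_1$. A good path gives the
Hamiltonian cycle $s\,t\,w_1\cdots w_{n-2}\,s$, and it suffices to find one.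

\smallskip
\emph{Order $3$.} The single vertex of $W$ is an out-neighbor of $t$ and
forms a good path.

\smallskip
\emph{Order $4$.} Let $W=\{e,f\}$ with $t\to e$. If $e\to f$, then $ef$ is
good. Otherwise \eqref{eq:inW} gives $N^-(f)=\{t\}$. Then $d_1^-=1$, and
\eqref{eq:NW} with $k=1$ gives two vertices of outdegree $3$. Neither is $s$
or $e$, so $f$ is one of them. Thus $t\to f\to e$, and $fe$ is good.

\smallskip
\emph{Order $5$, all indegrees at least $2$.} By \eqref{eq:inW} every vertex
of $W$ has an in-neighbor in $W$. Walking backward along arcs of $D[W]$ we
must repeat a vertex, so $D[W]$ contains a cycle. If it contains a cycle of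
length $3$, we start at an out-neighbor of $t$ and follow two arcs of that
cycle to get a good path. Otherwise it contains a cycle $efe$. The third
vertex $g$ has an in-neighbor in $\{e,f\}$, and we choose the names so that
$f\to g$. Then $ge$ is not an arc, since $efge$ would be a cycle of length
$3$. So $N^-(e)\subseteq\{t,f\}$, and $d^-(e)\ge2$ forces $t\to e$. The path
$efg$ is good.

\smallskip
\emph{Order $5$, some indegree equal to $1$.} Condition \eqref{eq:NW} with
$k=1$ gives two vertices of outdegree $4$, and $s$ is not among them.

Suppose first that two vertices $e,f\in W$ have outdegree $4$, and let $g$ be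
the third vertex of $W$. Then $e\to f,g$ and $f\to e,g$. If $t\to e$, then
$efg$ is good, and if $t\to f$, then $feg$ is good. Otherwise $t\to g$. Since
$D$ is strong, some arc enters $\{e,f\}$, and it can only come from $g$. If
$g\to e$, then $gef$ is good, and if $g\to f$, then $gfe$ is good.

In the remaining case $t$ and one vertex $e\in W=\{e,f,g\}$ have outdegree
$4$. Then $t$ sends arcs to all of $W$, so every path through all of $W$ is
good. We have $e\to f$ and $e\to g$. Each of the arcs $fg$, $gf$, $fe$, $ge$
would complete a good path, namely $efg$, $egf$, $feg$, $gef$ in this order.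
Suppose that none of them is present. Then $N^-(f)$ and $N^-(g)$ are
contained in $\{t,e\}$ by \eqref{eq:inW}, so $d_2^-\le2$, and \eqref{eq:NW}
with $k=2$ gives $d_3^+\ge3$. But $N^+(f)=N^+(g)=\{s,t\}$ and $d^+(s)=1$, so
$d_3^+\le2$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
A strong digraph on two vertices has both arcs and is the cycle of length
$2$. For $3\le n\le5$ all semidegrees are at least $1$, so either
Lemma~\ref{lem:two} or Lemma~\ref{lem:one} applies. The last assertion
follows from Theorem~\ref{thm:counter}.
\end{proof}

\begin{thebibliography}{9}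

\bibitem{survey}
\emph{Cycles in Digraphs---A Survey},
\texttt{https://typeset.io/pdf/}\allowbreak
\texttt{cycles-in-digraphs-a-survey-4bppi8f0cf.pdf}.

\bibitem{meyniel}
H.~Meyniel, \emph{J. Combin. Theory Ser. B} \textbf{14} (1973), 137--147.

\end{thebibliography}
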